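\title{Triangles, the beta invariant, and the chromatic uniqueness of wheels}

\begin{abstract}
We prove that the $n$-spoked wheel $W_n$ is determined, among simple graphs, by its chromatic polynomial for every $n\ge 8$, and in particular for every odd $n\ge 15$. Together with the known small cases this shows that $W_n$ $(n\ge 3)$ is chromatically unique if and only if $n\notin\{5,7\}$. The proof uses only a few numbers read off the polynomial: the numbers of vertices, edges and triangles, the derivative at $1$, and the multiplicity of the root $2$. Its main step compares the number of triangles of a $3$-connected graph with its beta invariant.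
\end{abstract}

\section{Introduction}

All graphs in this paper are finite and simple. For a graph $G$ and a positive integer $\lambda$, let $P(G,\lambda)$ be the number of ways to color the vertices of $G$ with the colors $1,\dots,\lambda$ so that adjacent vertices receive different colors. This is a polynomial in $\lambda$, the \emph{chromatic polynomial} of $G$. The graph $G$ is \emph{chromatically unique} if every graph $H$ with $P(H,\lambda)=P(G,\lambda)$ is isomorphic to $G$.

The polynomial determines the numbers of vertices and edges, so complete graphs are chromatically unique. It forgets how pieces are glued: if two graphs are glued along an edge or a vertex, the polynomial of the result does not depend on which edge or vertex was chosen. For instance, all trees on $N$ vertices have the polynomial $\lambda(\lambda-1)^{N-1}$. One is therefore led to ask about graphs that do not fall apart at one or two vertices, and among these the wheels are the basic ones: by Tutte's theorem, recalled in Section~\ref{sec:background}, every $3$-connected graph is reduced to a wheel by deleting and contracting edges.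

For $n\ge3$, the \emph{wheel} $W_n$ consists of a cycle on $n$ vertices (the rim) and one further vertex (the hub) adjacent to all of them. It has $n+1$ vertices and $2n$ edges, and $W_3\cong K_4$. For $n\ge4$ it has exactly $n$ triangles, one for each rim edge. Coloring the hub first and the rim with the remaining $\lambda-1$ colors gives
\begin{equation}\label{eq:wheel}
P(W_n,\lambda)=(\mu+2)\bigl(\mu^n+(-1)^n\mu\bigr),\qquad \mu=\lambda-2 .
\end{equation}
For which $n$ is $W_n$ chromatically unique? Xu and Li \cite{XuLi} proved that it is for all even $n\ge4$. For odd $n$, work of several authors shows that the answer is no for $n=5,7$ and yes for $n=3,9,11,13$. The question for odd $n\ge15$ is posed in \cite{BetaWheels}.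

Formula \eqref{eq:wheel} shows one difference between the parities. For even $n$ we have $P(W_n,3)=6$, so a graph with the polynomial of $W_n$ is $3$-colorable and contains no $K_4$. For odd $n$ we have $P(W_n,3)=0$, and nothing of this kind is available; the partners of $W_5$ and $W_7$ described in Section~\ref{sec:exceptions} do contain $K_4$. These partners consist of a dense $3$-connected graph on five or six vertices with a sparse piece attached, and they rest on a numerical coincidence in that small graph. One would guess that such coincidences stop, and they do.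

\begin{theorem}\label{thm:A}
For every $n\ge8$, and in particular for every odd $n\ge15$, the wheel $W_n$ is chromatically unique.
\end{theorem}

The proof treats both parities at once and uses little of the polynomial. We write $P'(G,\lambda)$ for the derivative in $\lambda$.

\begin{theorem}\label{thm:B}
Let $n\ge8$. Let $H$ be a connected graph with $n+1$ vertices, $2n$ edges and exactly $n$ triangles, such that $|P'(H,1)|=n-1$ and $2$ is a simple root of $P(H,\lambda)$. If $n=13$, assume also that $H$ contains no $K_5$. Then $H\cong W_n$.
\end{theorem}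

The extra assumption for $n=13$ cannot be dropped (Example~\ref{ex:13}).

\begin{corollary}\label{cor:all}
For $n\ge3$, the wheel $W_n$ is chromatically unique if and only if $n\notin\{5,7\}$.
\end{corollary}

Section~\ref{sec:background} recalls the standard facts and derives Theorem~\ref{thm:A} from Theorem~\ref{thm:B}. Section~\ref{sec:beta} develops the invariant $\beta(G)=|P'(G,1)|$, which settles the case that $H$ is $3$-connected. Section~\ref{sec:exceptions} works out the exceptions $n=5,7$, in which the plan for the remaining case is visible. That plan is carried out in Sections~\ref{sec:triangles} and~\ref{sec:core}, and Section~\ref{sec:hypotheses} examines the hypotheses of Theorem~\ref{thm:B}.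

\section{Background}\label{sec:background}

We write $N(G)$, $m(G)$, $t(G)$ for the numbers of vertices, edges and triangles of $G$, and $N,m,t$ when the graph is understood. The subgraph induced on a vertex set $U$ is $G[U]$, and $G-U$ is the subgraph induced on the other vertices. For an edge $e$, the graph $G\setminus e$ is obtained by deleting $e$, and $G/e$ by identifying the ends of $e$ and merging parallel edges, so that $G/e$ is again simple. The graph $G+uv$ is $G$ with the edge $uv$ added if it is absent. The \emph{join} $G\vee R$ is the disjoint union of $G$ and $R$ with all edges between them added. Further, $P_k$ and $C_k$ are the path and the cycle on $k$ vertices, $\overline{K_k}$ consists of $k$ isolated vertices, $K_k^-$ is $K_k$ with one edge deleted, and $(\lambda)_k=\lambda(\lambda-1)\cdots(\lambda-k+1)=P(K_k,\lambda)$.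

We use four textbook facts, and we abbreviate $P(G,\lambda)$ to $P(G)$.
\begin{itemize}
\item[(F1)] \emph{Deletion and contraction.} $P(G)=P(G\setminus e)-P(G/e)$ for every edge $e$.
\item[(F2)] \emph{Leading coefficients.} $P(G)=\lambda^N-m\lambda^{N-1}+\bigl(\binom m2-t\bigr)\lambda^{N-2}-\cdots$.
\item[(F3)] \emph{Gluing.} If $G=G_1\cup G_2$ and $G_1\cap G_2$ is a complete graph $K_k$, $k\ge0$, then $P(G)=P(G_1)P(G_2)/(\lambda)_k$. In particular, adding a vertex adjacent to the vertices of a $K_k$ multiplies the polynomial by $\lambda-k$.
\item[(F4)] \emph{Cones and cycles.} $P(K_1\vee R,\lambda)=\lambda P(R,\lambda-1)$, and $P(C_k)=(\lambda-1)^k+(-1)^k(\lambda-1)$.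
\end{itemize}
Since $P(C_4)=\lambda(\lambda-1)(\lambda^2-3\lambda+3)$, gluing a $C_4$ along an edge multiplies the polynomial by $\lambda^2-3\lambda+3$.

A \emph{cut} of $G$ is a set $S$ of vertices with $G-S$ disconnected; it is a \emph{$2$-cut} if $|S|=2$, and the vertex of a cut of size one in a connected graph is a \emph{cut vertex}. A graph is \emph{$2$-connected} if it is connected, has at least two vertices and has no cut vertex; thus $K_2$ counts as $2$-connected. A $2$-connected graph with at least three vertices has no bridge, because an end of a bridge with a second neighbor is a cut vertex. A graph is \emph{$3$-connected} if it has at least four vertices and no cut of size at most two. Such a graph has minimum degree at least $3$, since the neighbors of a vertex of smaller degree would form a cut.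

If $G$ is $3$-connected and $e=xy$ is an edge, then $G\setminus e$ and $G/e$ are $2$-connected. Indeed, for a vertex $w$ the graph $G-w$ is $2$-connected with at least three vertices, so it stays connected when $e$ is deleted or contracted; and removing the contracted vertex from $G/e$ leaves $G-\{x,y\}$, which is connected.

Two published results on $3$-connected graphs drive the inductions.

\begin{theorem}[Tutte's wheel theorem \cite{Tutte}]\label{thm:tutte}
A $3$-connected graph $G$ that is not a wheel has an edge $e$ such that $G\setminus e$ is $3$-connected, or such that $G/e$ is $3$-connected and no parallel edges arise in the contraction.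
\end{theorem}

\begin{theorem}[Tutte \cite{Tutte}; Thomassen \cite{Thomassen}]\label{thm:contractible}
A $3$-connected graph $G$ with at least five vertices has an edge $e$ such that $G/e$, with parallel edges merged, is $3$-connected.
\end{theorem}

An edge as in Theorem~\ref{thm:contractible} is called \emph{contractible}.

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
Let $n\ge8$ and $P(H)=P(W_n)$. By (F2), $H$ has $n+1$ vertices, $2n$ edges and $n$ triangles. Put $Q(\mu)=\mu^n+(-1)^n\mu$, the second factor in \eqref{eq:wheel}. At $\lambda=0$ we have $Q(-2)=(-1)^n(2^n-2)\ne0$, so $0$ is a simple root; as each component of $H$ contributes a factor $\lambda$, the graph $H$ is connected. At $\lambda=2$ we have $Q(0)=0$ and $P'(H,2)=2Q'(0)=2(-1)^n\ne0$, so $2$ is a simple root. At $\lambda=1$ we have $Q(-1)=0$, so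
\begin{equation}\label{eq:wheelbeta}
P'(H,1)=Q'(-1)=n(-1)^{n-1}+(-1)^n=(-1)^{n-1}(n-1).
\end{equation}
For $n=13$, $P(H,4)=4(2^{13}-2)>0$, so $H$ is $4$-colorable and contains no $K_5$. Theorem~\ref{thm:B} gives $H\cong W_n$.
\end{proof}

\section{The invariant $\beta$}\label{sec:beta}

A graph with an edge has no coloring with one color, so $P(G,1)=0$, and the first information at $\lambda=1$ is the derivative. Define
\[
\beta(G)=(-1)^{N(G)}P'(G,1).
\]
From (F4), from $P(K_k)=(\lambda)_k$ and from the computation in \eqref{eq:wheelbeta}, which is valid for all $n\ge3$, we obtain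
\[
\beta(C_k)=1\ (k\ge3),\qquad \beta(K_k)=(k-2)!\ (k\ge2),\qquad \beta(W_n)=n-1\ (n\ge3).
\]
The sign is chosen so that (F1) becomes a sum: as $G/e$ has one vertex fewer than $G$,
\begin{equation}\label{eq:dc}
\beta(G)=\beta(G\setminus e)+\beta(G/e)\qquad\text{for every edge } e .
\end{equation}
The next three lemmas show that $\beta$ measures connectivity: it detects cut vertices, it is multiplicative across $2$-cuts, and it is large on $3$-connected graphs.

\begin{lemma}\label{lem:positive}
Let $G$ be connected with at least two vertices. If $G$ has a cut vertex, then $\beta(G)=0$. If $G$ is $2$-connected, then $\beta(G)$ is a positive integer.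
\end{lemma}

\begin{proof}
If $G$ has a cut vertex, then $G=G_1\cup G_2$, where $G_1,G_2$ share one vertex and each has an edge. By (F3), $P(G)=P(G_1)P(G_2)/\lambda$ is divisible by $(\lambda-1)^2$, so $\beta(G)=0$.

Let $G$ be $2$-connected. We use induction on $m$, starting from $\beta(K_2)=1$. Let $N\ge3$ and let $e=xy$ be an edge. Both $G\setminus e$ and $G/e$ are connected with at least two vertices and have fewer edges, so their invariants are nonnegative integers. By \eqref{eq:dc} it suffices to show that one of the two graphs is $2$-connected. Suppose neither is. Let $w$ be a cut vertex of $G\setminus e$. Since $G-w$ is connected, $e$ is a bridge of $G-w$; thus $w\notin\{x,y\}$ and every $x$--$y$ path in $G\setminus e$ passes through $w$. A cut vertex of $G/e$ is the contracted vertex, because $(G-z)/e$ is connected for every other vertex $z$; thus $G-\{x,y\}$ is disconnected. One of its components, say $C$, avoids $w$. Both $x$ and $y$ have a neighbor in $C$, since otherwise the other one would be a cut vertex of $G$. So there is an $x$--$y$ path through $C$ that avoids $w$ and $e$, a contradiction.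
\end{proof}

A \emph{$2$-separation} of a $2$-connected graph $J$ is a pair $(V_1,V_2)$ of vertex sets with $V_1\cup V_2=V(J)$, $V_1\cap V_2=\{u,v\}$, both $V_i\setminus\{u,v\}$ nonempty, and no edge between $V_1\setminus V_2$ and $V_2\setminus V_1$. Its \emph{parts} are the graphs $J_i=J[V_i]+uv$. A $2$-connected graph with $N\ge4$ that is not $3$-connected has a $2$-cut $\{u,v\}$, and then a $2$-separation: let $V_1$ be $\{u,v\}$ together with one component of $J-\{u,v\}$, and $V_2$ be $\{u,v\}$ together with the others.

\begin{lemma}\label{lem:split}
Let $J$ be $2$-connected and let $J_1,J_2$ be the parts of a $2$-separation with cut $\{u,v\}$. Then $J_1,J_2$ are $2$-connected, $\beta(J)=\beta(J_1)\beta(J_2)$, $N(J)=N(J_1)+N(J_2)-2$, and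
\[
m(J)=\begin{cases} m(J_1)+m(J_2)-1 & \text{if } uv\in E(J),\\ m(J_1)+m(J_2)-2 & \text{if } uv\notin E(J).\end{cases}
\]
\end{lemma}

\begin{proof}
The vertices $u,v$ and the edge $uv$ are counted in both parts, which gives the counts. Suppose $J_i-S$ is disconnected with $|S|\le1$. As $uv$ is an edge of $J_i$, some component $K$ of $J_i-S$ avoids $u$ and $v$. All neighbors in $J$ of vertices of $K$ lie in $V_i$, so $K$ is a component of $J-S$ and $J-S$ is disconnected, a contradiction.

If $uv\in E(J)$, write $P(J_i)=\lambda(\lambda-1)Q_i$. By (F3), $P(J)=\lambda(\lambda-1)Q_1Q_2$, so $P'(J,1)=Q_1(1)Q_2(1)=P'(J_1,1)P'(J_2,1)$; the signs agree because $N(J)\equiv N(J_1)+N(J_2)\pmod 2$. If $uv\notin E(J)$, apply \eqref{eq:dc} to the edge $uv$ of $J+uv$. The contraction is connected and has the contracted vertex as a cut vertex, so it contributes $0$. Hence $\beta(J)=\beta(J+uv)$, and $J+uv$ has the same parts.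
\end{proof}

For a connected graph let $r=N-1$ be the \emph{rank}, the number of edges of a spanning tree, and $r^*=m-N+1$ the \emph{corank}, the number of remaining edges. Deleting an edge that is not a bridge lowers $r^*$ by one and keeps $r$. Contracting an edge without creating parallel edges lowers $r$ by one and keeps $r^*$. For $W_n$ we have $r=r^*=n$ and $\beta=n-1$, and the next lemma says that this value of $\beta$ is the smallest possible.

\begin{lemma}\label{lem:lower}
Let $G$ be $3$-connected. Then $\beta(G)\ge\max(r,r^*)-1$; in particular $\beta(G)\ge N-2$ and $\beta(G)\ge m-N$. If $r=r^*$ and $\beta(G)=r-1$, then $G$ is a wheel.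
\end{lemma}

\begin{proof}
Induction on $m$. The bound holds with equality for wheels. If $G$ is not a wheel, take $e$ as in Theorem~\ref{thm:tutte}. Both $G\setminus e$ and $G/e$ are $2$-connected, so each term on the right of \eqref{eq:dc} is at least $1$. If $G\setminus e$ is $3$-connected, induction gives $\beta(G)\ge(\max(r,r^*-1)-1)+1=\max(r,r^*-1)$. In the other case it gives $\beta(G)\ge\max(r-1,r^*)$. Both bounds are at least $\max(r,r^*)-1$, and both equal $r$ when $r=r^*$.
\end{proof}

This lemma will settle Theorem~\ref{thm:B} for $3$-connected $H$. At the other extreme, graphs with very small $\beta$ have few edges.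

\begin{lemma}\label{lem:sparse}
Let $J$ be $2$-connected.
\begin{itemize}
\item[(a)] If $\beta(J)=1$, then $m\le2N-3$.
\item[(b)] If $\beta(J)=1$, $N\ge3$ and $J$ has no triangle, then $m\le2N-4$.
\item[(c)] If $\beta(J)=2$, then $m\le2N-2$.
\end{itemize}
\end{lemma}

\begin{proof}
Induction on $N$. For $N\le3$ the graph is $K_2$ or $K_3$, with $\beta=1$ and $m=2N-3$, and (b), (c) are vacuous. Let $N\ge4$. If $J$ is $3$-connected, then $\beta\ge N-2\ge2$ by Lemma~\ref{lem:lower}; so $\beta\neq1$, and $\beta=2$ forces $J=K_4$, where $m=6=2N-2$.

Otherwise take a $2$-separation with parts $J_1,J_2$ on $N_1,N_2\ge3$ vertices, so that $N_1+N_2=N+2$, and use Lemma~\ref{lem:split}. If $\beta(J)=1$, then both parts have $\beta=1$, and $m\le(2N_1-3)+(2N_2-3)-1=2N-3$. Suppose that, moreover, $J$ has no triangle. If $uv\notin E(J)$, the last bound improves by one. If $uv\in E(J)$, the parts are subgraphs of $J$ and have no triangle, so $m\le(2N_1-4)+(2N_2-4)-1=2N-5$. Finally, if $\beta(J)=2$, then the parts have invariants $1$ and $2$ in some order, and $m\le 2N_1+2N_2-3-2-1=2N-2$.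
\end{proof}

\section{The exceptions $W_5$ and $W_7$, and the plan}\label{sec:exceptions}

Let $a,b,c,d$ be the vertices of a $K_4$, and add two adjacent vertices $x,y$. For the graph $H_5$, join $x$ to $a,c$ and $y$ to $b$. For the graph $G_7$, join $x$ to $a,b$ and $y$ to $b,c$; then let $H_7$ be obtained from $G_7$ by gluing a $C_4$ along an edge. See Figure~\ref{fig:exceptions}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2,v/.style={circle,fill,inner sep=1.4pt}]
\node[v,label=left:$a$] (a) at (0,0) {};
\node[v,label=left:$b$] (b) at (0,2) {};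
\node[v,label=below:$c$] (c) at (1,1) {};
\node[v,label=left:$d$] (d) at (0.5,1) {};
\node[v,label=right:$x$] (x) at (2.4,0) {};
\node[v,label=right:$y$] (y) at (2.4,2) {};
\draw (a)--(b)--(c)--(a)--(d)--(b) (c)--(d) (a)--(x)--(c) (x)--(y)--(b);
\draw[dashed] (x) to[bend right=20] (b);
\begin{scope}[xshift=4.4cm]
\node[v,label=left:$a$] (A) at (0,0) {};
\node[v,label=above:$b$] (B) at (1,1.2) {};
\node[v,label=below:$c$] (C) at (2,0) {};
\node[v,label=below:$d$] (D) at (1,0.5) {};
\node[v,label=left:$x$] (X) at (0,2) {};
\node[v,label=above:$y$] (Y) at (2,2) {};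
\node[v] (P) at (3,2) {};
\node[v] (Q) at (3,0) {};
\draw (A)--(B)--(C)--(A)--(D)--(B) (C)--(D) (A)--(X)--(B)--(Y)--(C) (X)--(Y)--(P)--(Q)--(C);
\end{scope}
\end{tikzpicture}
\caption{Left: the graph $H_5$ (solid edges), which has the chromatic polynomial of $W_5$; replacing the path $x\,y\,b$ by the dashed edge gives $K_5$ minus an edge. Right: the graph $H_7$, which has the chromatic polynomial of $W_7$; the six labeled vertices span the $3$-connected graph $G_7$.}
\label{fig:exceptions}
\end{figure}

\begin{proposition}\label{prop:exceptions}
$P(H_5)=P(W_5)$ and $P(H_7)=P(W_7)$, while $H_5\not\cong W_5$ and $H_7\not\cong W_7$.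
\end{proposition}

\begin{proof}
Fix a coloring of the $K_4$ and count its extensions to $x,y$. In $H_5$, either $x$ has the color of $b$ and $y$ has $\lambda-1$ choices, or $x$ has one of the $\lambda-3$ colors not on $a,b,c$ and $y$ has $\lambda-2$ choices. The total is $(\lambda-1)+(\lambda-3)(\lambda-2)=\lambda^2-4\lambda+5=\mu^2+1$. In $G_7$, either $x$ has the color of $c$ and $y$ has $\lambda-2$ choices, or $x$ has one of $\lambda-3$ other colors and $y$ has $\lambda-3$ choices. The total is $(\lambda-2)+(\lambda-3)^2=\lambda^2-5\lambda+7=\mu^2-\mu+1$. The $C_4$ contributes the factor $\lambda^2-3\lambda+3=\mu^2+\mu+1$. Since $(\lambda)_4=(\mu+2)\mu(\mu^2-1)$, we get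
\begin{align*}
P(H_5)&=(\mu+2)\mu(\mu^2-1)(\mu^2+1)=(\mu+2)(\mu^5-\mu),\\
P(H_7)&=(\mu+2)\mu(\mu^2-1)(\mu^2-\mu+1)(\mu^2+\mu+1)=(\mu+2)(\mu^7-\mu),
\end{align*}
as in \eqref{eq:wheel}. Both graphs contain $K_4$. A $K_4$ in a wheel would have three mutually adjacent rim vertices, which $W_5$ and $W_7$ do not have.
\end{proof}

Let us take these graphs apart with Lemma~\ref{lem:split}. In $H_5$ the $2$-cut $\{x,b\}$ separates $y$. The parts are the triangle $xyb$, with $\beta=1$, and the graph in which $x$ is joined to $a,b,c$, which is $K_5^-$. Hence $\beta(K_5^-)=\beta(H_5)=4$. In $H_7$ the parts at the glued edge are $C_4$, with $\beta=1$, and $G_7$. Hence $\beta(G_7)=\beta(H_7)=6$. In $G_7$ the vertex $b$ is adjacent to all others, and $G_7-b$ is the \emph{house}: the $4$-cycle $axyc$ with the triangle $acd$ on one edge. The six edges of the house and its triangle give $t(G_7)=7$. Call $K_5^-$ and $G_7$ the \emph{cores}, and put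
\[
d(G)=\beta(G)-t(G).
\]
Three things happen in both examples.
\begin{itemize}
\item[(1)] The side that is cut off (the path $xyb$, the $C_4$) is bipartite, so the core keeps all $n$ triangles of $H_n$. It may gain some: $t(K_5^-)=7$.
\item[(2)] The invariant $\beta$ of the core divides $n-1$. With (1) this gives $d\le-1$; in fact $d(K_5^-)=-3$ and $d(G_7)=-1$.
\item[(3)] The part that is cut off has $\beta=1$, so it is sparse, and the core is denser than a wheel. A wheel has $m=2N-2$, whereas $K_5^-$ has $9=2\cdot5-1$ edges and $G_7$ has $11=2\cdot6-1$.
\end{itemize}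
Section~\ref{sec:core} shows that every graph $H$ as in Theorem~\ref{thm:B} that is not $3$-connected has a $3$-connected core with properties (1) and (2), and with (3) when its invariant equals $n-1$. The simple root $2$ is what produces (1). So we must show that a $3$-connected graph with at least seven vertices has $d\ge-1$, which forces $\beta=n-1$, and that it has $d\ge0$ when $m\ge2N-1$, which contradicts (2). Cores with at most six vertices are listed by hand, and none of them fits $n\ge8$ except one, at $n=13$.

\section{Triangles versus $\beta$ in $3$-connected graphs}\label{sec:triangles}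

\begin{proposition}\label{prop:main}
Let $G$ be $3$-connected with $N\ge7$. Then
\begin{itemize}
\item[(a)] $d(G)\ge-1$;
\item[(b)] $d(G)\ge0$ if $m\ge2N-1$.
\end{itemize}
\end{proposition}

Wheels have $d=-1$ and $m=2N-2$, so neither the bound in (a) nor the threshold in (b) can be lowered in favor of a stronger statement. The cores $K_5^-$ and $G_7$ show that (a) fails for $N=5$ and (b) fails for $N=6$. Without $3$-connectivity both fail badly: the fan $K_1\vee P_k$ is glued from $k-1$ triangles along edges and has $\beta=1$ by Lemma~\ref{lem:split}; and gluing a fan to $K_5$ along an edge keeps $\beta=6$ and $m=2N$ while $t$ grows.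

\subsection{The gain of a contraction}

We contract a contractible edge and follow $\beta$ and $t$. Throughout this section, for an edge $e=xy$ of $G$ let $T$ be the set of common neighbors of $x$ and $y$, let $\tau=|T|$, let $m_T$ be the number of edges of $G[T]$, and define the \emph{gain}
\[
g=\beta(G\setminus e)-\tau-m_T .
\]
Put $G'=G/e$. The contraction removes $e$ and merges $\tau$ pairs of edges, so $m(G')=m(G)-1-\tau$. Exactly $\tau$ triangles of $G$ contain both $x$ and $y$. Every other triangle maps to a triangle of $G'$, and two of them have the same image only if they are $xab$ and $yab$ for an edge $ab$ of $G[T]$. Hence $t(G)\le t(G')+\tau+m_T$, and \eqref{eq:dc} gives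
\begin{equation}\label{eq:gain}
d(G)\ge d(G')+g .
\end{equation}
For a rim edge of $W_n$ with $n\ge4$ we have $G'=W_{n-1}$, $\tau=1$, $m_T=0$, and $G\setminus e$ is a fan, so $g=0$. We shall see that $g=0$ occurs only in this numerical situation and that $g$ is never negative once $N\ge7$.

The difficulty is that $m_T$ can be quadratic in $\tau$. The bound $\beta\ge m-N$ of Lemma~\ref{lem:lower} absorbs $m_T$, since the edges of $G[T]$ are edges of $G\setminus e$, but it leaves a small deficit when almost all vertices lie in $T$. In that case $G\setminus e$ is close to the join $\overline{K_2}\vee G[T]$, and for joins $\beta$ can be computed.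

\subsection{Joins with one or two vertices}

For a connected graph $R$ with $k$ vertices, $\lambda$ divides $P(R)$, and we define a polynomial $S_R$ by
\[
P(R,\lambda)=(-1)^{k-1}\lambda\,S_R(1-\lambda).
\]
The substitution removes all signs. We have $S_{K_1}=1$. If the edge $e$ is not a bridge, (F1) becomes $S_R=S_{R\setminus e}+S_{R/e}$. If $e$ is a bridge, then $P(R\setminus e)=\lambda P(R/e)$ by (F3), so $P(R)=(\lambda-1)P(R/e)$ and $S_R(s)=s\,S_{R/e}(s)$. By induction on the number of edges, all coefficients of $S_R$ are nonnegative. For example $S_{P_k}=s^{k-1}$, $S_{C_3}=s^2+s$ and $S_{C_4}=s^3+s^2+s$.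

\begin{lemma}\label{lem:join}
Let $R$ be connected with $k\ge2$ vertices and corank $r^*(R)=m(R)-k+1$. Then
\[
\beta(K_1\vee R)=(-1)^{k+1}P'(R,0)=S_R(1),\qquad \beta(K_2\vee R)=S_R(2),
\]
and
\[
\beta(\overline{K_2}\vee R)=S_R(2)-S_R(1)\ge 2^{k-1}-1+r^*(R)\,(2^{k-2}-1).
\]
\end{lemma}

\begin{proof}
By (F4), $P(K_1\vee R)=\lambda P(R,\lambda-1)$ has derivative $P(R,0)+P'(R,0)=P'(R,0)=(-1)^{k-1}S_R(1)$ at $\lambda=1$, and $P(K_2\vee R)=\lambda(\lambda-1)P(R,\lambda-2)$ has derivative $P(R,-1)=(-1)^kS_R(2)$ there. The two joins have $k+1$ and $k+2$ vertices, which gives the first two formulas. Deleting the edge of $K_2$ from $K_2\vee R$ gives $\overline{K_2}\vee R$, and contracting it gives $K_1\vee R$, so \eqref{eq:dc} gives the third.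

Write $S_R(s)=\sum_{i\le k-1} s_is^i$. Then
\[
P(R)/\lambda=s_{k-1}(\lambda-1)^{k-1}-s_{k-2}(\lambda-1)^{k-2}+\cdots,
\]
and comparison with (F2) gives $s_{k-1}=1$ and $(k-1)+s_{k-2}=m(R)$, that is, $s_{k-2}=r^*(R)$. In $S_R(2)-S_R(1)=\sum_i s_i(2^i-1)$ all terms are nonnegative; keep the two top ones.
\end{proof}

\subsection{Bounds for the gain}

To apply Lemma~\ref{lem:lower} to $G\setminus e$ we need to know how far this graph is from being $3$-connected. The next lemma collects this, together with the two cases that need Lemma~\ref{lem:join}.

\begin{lemma}\label{lem:structure}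
Let $G$ be $3$-connected with $N\ge7$, and let $e=xy$ be an edge.
\begin{itemize}
\item[(a)] Every $2$-cut of $G\setminus e$ contains $T$. In particular, $G\setminus e$ is $3$-connected if $\tau\ge3$.
\item[(b)] If $\tau=2$ and $G\setminus e$ is not $3$-connected, then there are positive integers $a,b$ with $a+b=N-2$ and $\beta(G\setminus e)\ge ab$, such that moreover $\beta(G\setminus e)\ge m(G\setminus e)-N-1$ if $\min(a,b)=1$.
\item[(c)] If $\tau=N-3$, then $g\ge1+2\max(0,\,m_T-\tau+1)$.
\item[(d)] If $\tau=N-2$, then $g\ge6$.
\end{itemize}
\end{lemma}

\begin{proof}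
(a) Let $S$ be a $2$-cut of $G\setminus e$. Since $G-S$ is connected, $e$ is a bridge of $G-S$. So $x,y\notin S$, and $(G\setminus e)-S$ has exactly two components, one containing $x$ and the other $y$. A common neighbor of $x$ and $y$ outside $S$ would join them. The last claim follows because $G\setminus e$ is $2$-connected.

(b) By (a), $T=\{z_1,z_2\}$ is the only $2$-cut of $G\setminus e$. Let $X\ni x$ and $Y\ni y$ be the vertex sets of the two components, $a=|X|$, $b=|Y|$, and let $X^+=G[X\cup T]+z_1z_2$ and $Y^+=G[Y\cup T]+z_1z_2$ be the parts. By Lemma~\ref{lem:split} they are $2$-connected and $\beta(G\setminus e)=\beta(X^+)\beta(Y^+)$.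

If $a\ge2$, then $X^+$ is $3$-connected. For let $S$ be a $2$-cut of $X^+$. Then $S\ne T$, because $X^+-T=G[X]$ is connected. As $z_1z_2$ is an edge of $X^+$, some component $K$ of $X^+-S$ avoids $T$. Its neighbors in $G\setminus e$ lie in $X\cup T$, so $K$ is a component of $(G\setminus e)-S$, and $S$ is a second $2$-cut of $G\setminus e$, a contradiction. Lemma~\ref{lem:lower} gives $\beta(X^+)\ge(a+2)-2=a$. If $a=1$, then $X^+$ is a triangle and $\beta(X^+)=1=a$. The roles of $x$ and $y$ are symmetric, so $\beta(Y^+)\ge b$ and $\beta(G\setminus e)\ge ab$.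

Let $a=1$, say. Then $x$ has degree $2$ in $G\setminus e$, and $Y^+$ is $3$-connected with $N-1$ vertices and at least $m(G\setminus e)-2$ edges. By Lemma~\ref{lem:lower}, $\beta(G\setminus e)=\beta(Y^+)\ge m(G\setminus e)-2-(N-1)$.

(c) Here $\tau\ge4$, and there is one vertex $w$ outside $\{x,y\}\cup T$. The graph $R=G-\{x,y\}$ is connected, so $w$ has a neighbor $z\in T$. Contract $wz$ in $G\setminus e$. Edges from $w$ to $x$ or $y$ merge with $zx$ and $zy$, so the result is $\overline{K_2}\vee R'$, where $R'=R/wz$ is connected, has $\tau$ vertices and contains $G[T]$. Its corank is at least $c=\max(0,m_T-\tau+1)$. Deleting $wz$ from the $3$-connected graph $G\setminus e$ leaves a $2$-connected graph. By \eqref{eq:dc} and Lemmas~\ref{lem:positive} and~\ref{lem:join},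
\[
\beta(G\setminus e)\ge 1+\bigl(2^{\tau-1}-1\bigr)+c\,(2^{\tau-2}-1).
\]
Since $m_T\le c+\tau-1$, we get $g\ge(2^{\tau-1}-2\tau)+1+c\,(2^{\tau-2}-2)$. For $\tau\ge4$ we have $2^{\tau-1}\ge2\tau$ and $2^{\tau-2}-2\ge2$.

(d) Here $\tau\ge5$ and $G\setminus e=\overline{K_2}\vee G[T]$, where $G[T]=G-\{x,y\}$ is connected, of corank $c=m_T-\tau+1\ge0$. Lemma~\ref{lem:join} gives $g\ge(2^{\tau-1}-2\tau)+c\,(2^{\tau-2}-2)\ge 2^{\tau-1}-2\tau\ge6$.
\end{proof}

\begin{lemma}\label{lem:gain}
Let $G$ be $3$-connected with $N\ge7$, and let $e=xy$ be an edge. Then either $g\ge1$, or $g=0$, $\tau=1$ and $m(G)\le2N-2$.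
\end{lemma}

\begin{proof}
The graph $G\setminus e$ is $2$-connected, so $\beta(G\setminus e)\ge1$. If $\tau=0$, then $g\ge1$. If $\tau=1$, then $g=\beta(G\setminus e)-1\ge0$, and if $g=0$, Lemma~\ref{lem:sparse}(a) gives $m(G)-1\le2N-3$.

Let $\tau=2$, so that $\tau+m_T\le3$. If $G\setminus e$ is $3$-connected, then $\beta(G\setminus e)\ge N-2\ge5$. Otherwise Lemma~\ref{lem:structure}(b) gives $\beta(G\setminus e)\ge ab\ge a+b-1=N-3\ge4$. In both cases $g\ge1$.

Let $\tau\ge3$, so that $G\setminus e$ is $3$-connected. Let $W$ be the set of vertices outside $\{x,y\}\cup T$ and $q=|W|=N-\tau-2$. The cases $q=1$ and $q=0$ are parts (c) and (d) of Lemma~\ref{lem:structure}. Let $q\ge2$, and let $m_W$ be the number of edges with at least one end in $W$. We claim that $m_W\ge q+3$. A component of $G[W]$ with $k$ vertices has at least $k-1$ inner edges. It has at least three neighbors outside $W$, since fewer would form a cut of $G$ (there are at least five vertices outside $W$). So it contributes at least $k+2$ edges. If $m_W\le q+2$, then $G[W]$ is a tree with exactly three outgoing edges, and the degrees of its vertices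 in $G$ sum to $2(q-1)+3=2q+1$. This sum is at least $3q$, so $q\le1$, and the claim follows. The edges of $G\setminus e$ are the $2\tau$ edges from $\{x,y\}$ to $T$, the edges inside $T$, and those meeting $W$. By Lemma~\ref{lem:lower},
\[
\beta(G\setminus e)\ge m(G\setminus e)-N\ge(2\tau+m_T+q+3)-(\tau+q+2)=\tau+m_T+1 .\qedhere
\]
\end{proof}

\subsection{Graphs with at most six vertices}

The induction in \eqref{eq:gain} ends at six vertices, where $d$ can be $-2$, so we need to know exactly where this happens. The same list will dispose of small cores. Let $G_0$ be $K_5$ with a new vertex joined to three of its vertices, and let $B$ be the complement of the disjoint union $P_3\cup K_2$.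

\begin{lemma}\label{lem:small}
Let $G$ be $3$-connected with $N\le6$. If $N\le5$, or $N=6$ and $m\ge12$, then $G$ is one of the graphs in Table~\ref{tab:small}, with the values given there. If $N=6$ and $m\le11$, then $t\le7$ and $d\ge-1$. Consequently, for $N=6$ we have $d\ge-2$, with equality only if $m=12$.
\end{lemma}

\begin{table}[ht]
\centering
\begin{tabular}{cclccr}
$N$ & $m$ & $G$ & $t$ & $\beta$ & $d$\\ \hline
4 & 6 & $K_4$ & 4 & 2 & $-2$\\ \hline
5 & 8 & $W_4$ & 4 & 3 & $-1$\\
5 & 9 & $K_5^-$ & 7 & 4 & $-3$\\
5 & 10 & $K_5$ & 10 & 6 & $-4$\\ \hline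
6 & 12 & $\overline{K_2}\vee C_4$ & 8 & 11 & $3$\\
6 & 12 & $K_1\vee B$ & 9 & 10 & $1$\\
6 & 12 & $K_2\vee P_4$ & 10 & 8 & $-2$\\
6 & 12 & $K_3\vee\overline{K_3}$ & 10 & 8 & $-2$\\
6 & 13 & $K_2\vee C_4$ & 12 & 14 & $2$\\
6 & 13 & $G_0$ & 13 & 12 & $-1$\\
6 & 14 & $K_6^-$ & 16 & 18 & $2$\\
6 & 15 & $K_6$ & 20 & 24 & $4$
\end{tabular}
\caption{Triangles and beta invariant of the graphs in Lemma~\ref{lem:small}.}
\label{tab:small}
\end{table}

\begin{proof}
Since $G$ has minimum degree at least $3$, its complement $F$ has maximum degree at most $N-4$. For $N=4$ this gives $K_4$. For $N=5$, $F$ is a matching with $2$, $1$ or $0$ edges, and $G$ is $W_4$, $K_5^-$ or $K_5$; the values were found in Sections~\ref{sec:beta} and~\ref{sec:exceptions}, and $t(K_5)=\binom53$.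

Let $N=6$. Then $F$ has maximum degree at most $2$ and $j=15-m\le6$ edges. Let $p_i$ be the number of vertices of degree $i$ in $F$, so that $2p_2+p_1=2j$. A triangle of $G$ is a triple of vertices spanning no edge of $F$. Each edge of $F$ lies in four triples, and the pairs of edges of $F$ lying in a common triple are the $p_2$ pairs of adjacent edges. Inclusion--exclusion gives
\begin{equation}\label{eq:incl}
t(G)=20-4j+p_2-t(F).
\end{equation}

\emph{$m\le10$.} If $j=6$, then $p_2=6$ and $t\le2$. If $j=5$, then $p_2\le5$ and $t\le5$. As $\beta\ge N-2=4$, we have $d\ge-1$.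

\emph{$m=11$.} Here $j=4$, $p_2\le4$ and $t=4+p_2-t(F)$. If $p_2=4$, then $p_1=0$ and $F$ is a $C_4$ with two isolated vertices; these two vertices form a cut of $G$, because the complement of $C_4$ is disconnected. So $p_2\le3$ and $t\le7$. As $\beta\ge m-N=5$, we have $d\ge-1$ if $t\le6$. If $t=7$, then $p_2=3$, $p_1=2$ and $t(F)=0$, so $F$ is a path $v_1v_2v_3v_4v_5$ with an isolated vertex. The complement of this path is the $4$-cycle $v_1v_4v_2v_5$ with the triangle $v_1v_5v_3$, a house. So $G=G_7$ and $d=-1$.

\emph{$m\ge12$.} Apart from isolated vertices, $F$ is one of $3K_2$, $P_3\cup K_2$, $P_4$, $K_3$ for $j=3$, one of $2K_2$, $P_3$ for $j=2$, $K_2$ for $j=1$, and empty for $j=0$. These give the last eight rows of the table in order, and \eqref{eq:incl} gives $t$. For $\beta$, Lemma~\ref{lem:join} gives $\beta(\overline{K_2}\vee C_4)=14-3=11$, $\beta(K_2\vee P_4)=2^3=8$ and $\beta(K_2\vee C_4)=14$. By (F3), the graphs $K_3\vee\overline{K_3}$, $G_0$ and $K_6^-$ have the polynomials $(\lambda)_3(\lambda-3)^3$, $(\lambda)_5(\lambda-3)$ and $(\lambda)_5(\lambda-4)$, whose derivatives at $1$ are $(-1)(-8)=8$,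 $(-6)(-2)=12$ and $(-6)(-3)=18$; and $\beta(K_6)=4!$.

The graph $B$ has two nonadjacent vertices $u,v$, both adjacent to the other three vertices, which span one edge. Adding $uv$ gives a $K_4$ with a vertex joined to two of its vertices; identifying $u$ and $v$ gives a triangle with a pendant edge. By (F1) and (F3),
\[
P(B)=(\lambda)_4(\lambda-2)+\lambda(\lambda-1)^2(\lambda-2),
\]
so $\beta(K_1\vee B)=P'(B,0)=(-6)(-2)+(-2)=10$ by Lemma~\ref{lem:join}.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:main}}

Choose a contractible edge $e=xy$ by Theorem~\ref{thm:contractible}, so that $G'=G/e$ is $3$-connected with $N-1$ vertices, and use \eqref{eq:gain}.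

(a) Let $N=7$. If $g\ge1$, then $d(G)\ge-2+1$ by Lemma~\ref{lem:small}. Otherwise Lemma~\ref{lem:gain} gives $g=0$, $\tau=1$ and $m(G)\le12$. Then $m(G')=m(G)-2\le10$, so $d(G')\ge-1$ by Lemma~\ref{lem:small}, and $d(G)\ge-1$. For $N\ge8$ the claim follows by induction, since $g\ge0$.

(b) As $m\ge2N-1$, Lemma~\ref{lem:gain} gives $g\ge1$, so we are done when $d(G')\ge-1$. By (a) this covers $N\ge8$. There remains the case $N=7$, $d(G')=-2$, in which we need $g\ge2$. Now $m(G')=12$ by Lemma~\ref{lem:small}, so the graph $G\setminus e$ has $7$ vertices and exactly $12+\tau$ edges. If it is $3$-connected, Lemma~\ref{lem:lower} gives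
\begin{equation}\label{eq:seven}
\beta(G\setminus e)\ge 5+\tau,\qquad\text{that is,}\qquad g\ge5-m_T .
\end{equation}
We go through the values $0\le\tau\le5$.
\begin{itemize}
\item $\tau=0$. Since $12>2\cdot7-3$, Lemma~\ref{lem:sparse}(a) gives $g=\beta(G\setminus e)\ge2$.
\item $\tau=1$. Since $13>2\cdot7-2$, parts (a) and (c) of Lemma~\ref{lem:sparse} give $\beta(G\setminus e)\ge3$, so $g\ge2$.
\item $\tau=2$. If $G\setminus e$ is $3$-connected, \eqref{eq:seven} gives $g\ge4$. Otherwise apply Lemma~\ref{lem:structure}(b) with $a+b=5$. If $\{a,b\}=\{2,3\}$, then $\beta(G\setminus e)\ge6$; if $\{a,b\}=\{1,4\}$, then $\beta(G\setminus e)\ge14-7-1=6$. So $g\ge6-3=3$.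
\item $\tau=3$. The graph $G\setminus e$ is $3$-connected and $m_T\le3$, so \eqref{eq:seven} gives $g\ge2$.
\item $\tau=4$. If $m_T\le3$, then \eqref{eq:seven} gives $g\ge2$. If $m_T\ge4$, then Lemma~\ref{lem:structure}(c) gives $g\ge1+2(m_T-3)\ge3$.
\item $\tau=5$. Lemma~\ref{lem:structure}(d) gives $g\ge6$.
\end{itemize}
In all cases $d(G)\ge-2+2=0$. \qed

\section{The core and the proof of Theorem~\ref{thm:B}}\label{sec:core}

If both sides of a $2$-cut of $H$ contained triangles, no single $3$-connected piece would have to carry them all, and Proposition~\ref{prop:main} would be of no use. The root $2$ excludes this.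

\begin{lemma}\label{lem:bipartite}
Let $H$ be $2$-connected with $2$ a simple root of $P(H,\lambda)$, and let $(V_1,V_2)$ be a $2$-separation of $H$. Then $H[V_1]$ or $H[V_2]$ is bipartite.
\end{lemma}

\begin{proof}
Let $\{u,v\}$ be the cut. Let $\lambda A_i$ be the chromatic polynomial of $H[V_i]$ with $u,v$ identified, where $A_i=0$ if $uv\in E(H)$, and let $\lambda(\lambda-1)B_i=P(H[V_i]+uv)$. Thus $A_i$ and $B_i$ are polynomials, and they count the colorings of $H[V_i]$ that extend given equal, respectively distinct, colors on $u,v$. Sorting the colorings of $H$ by the colors of $u$ and $v$ gives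
\[
P(H)=\lambda A_1A_2+\lambda(\lambda-1)B_1B_2 .
\]
If $H[V_i]$ is not bipartite, it has no coloring with two colors, so $A_i(2)=B_i(2)=0$. If this holds for $i=1$ and $i=2$, then $(\lambda-2)^2$ divides $P(H)$.
\end{proof}

We want to cut off bipartite sides repeatedly. After one step the remaining part may contain an edge $uv$ that is not in $H$, and we no longer know the multiplicity of its root $2$. So Lemma~\ref{lem:bipartite} has to be applied to $H$ itself at each step. This is possible because everything discarded so far hangs on single edges of the current graph, so that each $2$-separation of the current graph extends to one of $H$.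

\begin{proposition}\label{prop:core}
Let $H$ be $2$-connected but not $3$-connected, with at least five triangles and with $2$ a simple root of $P(H,\lambda)$. Then there is a $3$-connected graph $G$ such that
\begin{itemize}
\item[(a)] every triangle of $H$ is a triangle of $G$;
\item[(b)] $\beta(G)$ divides $\beta(H)$;
\item[(c)] if $\beta(G)=\beta(H)$, then $m(G)-2N(G)\ge m(H)-2N(H)+1$.
\end{itemize}
\end{proposition}

\begin{proof}
We construct graphs $J_0=H,J_1,J_2,\dots$, each of which, called $J$, satisfies:
\begin{itemize}
\item[(I1)] $J$ is $2$-connected, $V(J)\subseteq V(H)$, $H[V(J)]\subseteq J$, and every triangle of $H$ has its vertices in $V(J)$;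
\item[(I2)] for each component $C$ of $H-V(J)$ there is an edge $ab$ of $J$ such that all neighbors of $C$ outside $C$ lie in $\{a,b\}$.
\end{itemize}
Both hold for $J=H$. If $J$ is $3$-connected, stop. Otherwise $J$ has at least five triangles by (I1), hence at least five vertices, and it has a $2$-separation $(V_1,V_2)$ with cut $\{u,v\}$.

Every edge of $J$ lies inside $V_1$ or inside $V_2$. Add each component $C$ of $H-V(J)$ to a side containing its edge $ab$, and call the enlarged sides $V_1',V_2'$. They cover $V(H)$ and meet in $\{u,v\}$. An edge of $H$ inside $V(J)$ is an edge of $J$, and an edge of $H$ meeting a component $C$ lies in $C\cup\{a,b\}$; so every edge of $H$ lies inside one side, and $(V_1',V_2')$ is a $2$-separation of $H$. By Lemma~\ref{lem:bipartite} we may choose the labels so that $H[V_2']$ is bipartite. A triangle of $H$ lies inside one side, since a vertex of $V_i'\setminus\{u,v\}$ has all its neighbors in $V_i'$. It cannot lie in $V_2'$, so its vertices are in $V_1'\cap V(J)=V_1$. Let $J'=J[V_1]+uv$ and $J''=J[V_2]+uv$, and take $J'$ as the next graph.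

Property (I1) holds for $J'$ by Lemma~\ref{lem:split} and what was just shown. For (I2), note that $H$ has no edge between $V_1'\setminus V_1$ and $V_2'\setminus\{u,v\}$, the two sets that make up $V(H)\setminus V_1$. A component of $H-V_1$ in the first set is an old component, attached at an edge of $J$ inside $V_1$, which is an edge of $J'$. A component in the second set has its outside neighbors in $V_2'\cap V_1=\{u,v\}$, and $uv\in E(J')$.

The number of vertices decreases, so the process stops, after at least one step, at a $3$-connected graph $G$. Part (a) is (I1). By Lemma~\ref{lem:split}, $\beta(H)$ is the product of $\beta(G)$ and the positive integers $\beta(J'')$ over all steps, which gives (b).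

Suppose $\beta(G)=\beta(H)$. Then $\beta(J'')=1$ at every step. Lemmas~\ref{lem:split} and~\ref{lem:sparse}(a) give
\[
m(J)-m(J')\le m(J'')-1\le 2N(J'')-4=2\bigl(N(J)-N(J')\bigr),
\]
so $m-2N$ does not decrease from $J$ to $J'$. In the first step, where $J=H$, it increases. Indeed, if $uv\notin E(H)$, then $m(H)-m(J')=m(J'')-2$; and if $uv\in E(H)$, then $J''=H[V_2]$ is bipartite with at least three vertices, so $m(J'')\le2N(J'')-4$ by Lemma~\ref{lem:sparse}(b). This proves (c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Since $H$ is connected and $P'(H,1)\ne0$, Lemma~\ref{lem:positive} shows that $H$ is $2$-connected and $\beta(H)=n-1$. If $H$ is $3$-connected, then $r=n$ and $r^*=2n-(n+1)+1=n$, so $H$ is a wheel by Lemma~\ref{lem:lower}; it has $n+1$ vertices, so $H\cong W_n$.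

Suppose $H$ is not $3$-connected, and let $G$ be as in Proposition~\ref{prop:core}. Parts (a) and (b) give
\begin{equation}\label{eq:core}
\beta(G)\le n-1\le t(G)-1,\qquad \beta(G)\mid n-1 .
\end{equation}

\emph{Case $N(G)\ge7$.} By Proposition~\ref{prop:main}(a), $\beta(G)\ge t(G)-1$. So equality holds throughout \eqref{eq:core}: $\beta(G)=n-1=\beta(H)$ and $d(G)=-1$. Since $m(H)-2N(H)=-2$, Proposition~\ref{prop:core}(c) gives $m(G)\ge2N(G)-1$. Then $d(G)\ge0$ by Proposition~\ref{prop:main}(b), a contradiction.

\emph{Case $N(G)\le6$.} By \eqref{eq:core}, $t(G)\ge n\ge8$ and $d(G)\le-1$. By Lemma~\ref{lem:small}, $G$ is one of $K_5$, $K_2\vee P_4$, $K_3\vee\overline{K_3}$, $G_0$.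

If $G=K_5$, then $7\le n-1\le9$ and $6\mid n-1$, which is impossible.

If $G$ is $K_2\vee P_4$ or $K_3\vee\overline{K_3}$, then $7\le n-1\le9$ and $8\mid n-1$, so $n=9$. Exactly $9$ of the $10$ triangles of $G$ are triangles of $H$, so some edge of $G$ is not an edge of $H$. But every edge of $G$ lies in at least two triangles. In $K_2\vee P_4$, the edge of $K_2$ lies in four, an edge of the path lies in two, and an edge from $K_2$ to the path forms one triangle with the other vertex of $K_2$ and one with a neighbor on the path. In $K_3\vee\overline{K_3}$, an edge of $K_3$ lies in four, and every other edge lies in two. So at most $8$ triangles of $G$ are triangles of $H$, a contradiction.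

If $G=G_0$, then $7\le n-1\le12$ and $12\mid n-1$, so $n=13=t(G)$. Then all triangles of $G$ are triangles of $H$, among them those of the $K_5$ in $G_0$. So $H$ contains $K_5$, which is excluded for $n=13$.

Both cases are impossible, so $H$ is $3$-connected and $H\cong W_n$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:all}]
For $n\ge8$ this is Theorem~\ref{thm:A}, for $n=5,7$ it is Proposition~\ref{prop:exceptions}, and for $n=4,6$ it is the result of Xu and Li \cite{XuLi}. For $n=3$, the graph $K_4$ is the only graph with four vertices and six edges.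
\end{proof}

\section{The hypotheses of Theorem~\ref{thm:B}}\label{sec:hypotheses}

The graphs $H_5$ and $H_7$ satisfy the hypotheses of Theorem~\ref{thm:B} with $n=5$ and $n=7$, so the bound $n\ge8$ cannot be lowered to $7$. In the proof this bound gives the five triangles needed in Proposition~\ref{prop:core} and removes the small cores with at most seven triangles. The following examples are obtained by gluing $2$-connected graphs along edges. Such a gluing creates no new triangle, multiplies the invariants $\beta$ by Lemma~\ref{lem:split}, and multiplies the polynomials up to the factor $\lambda(\lambda-1)$, which does not vanish at $2$. A bipartite piece does not vanish at $2$ either. Each example has a vertex of degree $2$ and so is not a wheel.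

\begin{example}[the condition at $n=13$]\label{ex:13}
Glue one $C_4$ and two copies of $K_{2,3}$ onto edges of $G_0$. This adds $2+3+3=8$ vertices and $3+5+5=13$ edges to the $6$ vertices and $13$ edges of $G_0$. We have $\beta(K_{2,3})=1$: splitting at the two vertices of degree $3$, twice, gives three triangles. The result is connected, with $14$ vertices, $26$ edges, $13$ triangles and $\beta=12$. Since $2$ is a simple root of $P(G_0)=(\lambda)_5(\lambda-3)$ and the three pieces are bipartite, $2$ is a simple root of the polynomial of the result. All hypotheses of Theorem~\ref{thm:B} for $n=13$ hold except the absence of $K_5$.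
\end{example}

\begin{example}[the simple root $2$]
Glue a $K_4$ and a $C_4$ onto edges of $W_5$. The result has $6+2+2=10$ vertices, $10+5+3=18$ edges, $5+4=9$ triangles and $\beta=4\cdot2\cdot1=8$, as for $W_9$. Here $2$ is a double root, and the triangles are shared between two $3$-connected pieces.
\end{example}

\begin{example}[the number of triangles]
Glue two copies of $C_4$ onto edges of $K_2\vee P_4$, whose polynomial is $(\lambda)_3(\lambda-3)^3$ by (F4). The result has $10$ vertices, $18$ edges, $\beta=8$ and the simple root $2$, as for $W_9$, but it has $10$ triangles. So ``exactly $n$ triangles'' cannot be weakened to ``at least $n$ triangles''.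
\end{example}

\begin{thebibliography}{9}

\bibitem{BetaWheels}
\emph{Beta invariant and chromatic uniqueness of wheels},
\texttt{https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=2444}.

\bibitem{Thomassen}
Thomassen, 1980.

\bibitem{Tutte}
Tutte, \emph{A theory of 3-connected graphs}, 1961.

\bibitem{XuLi}
Xu and Li, 1984.

\end{thebibliography}
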